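\title{The super-RNP and the super-CPCP are equivalent}

\begin{abstract}
We prove that for every real or complex Banach space the super-Radon-Nikodym property, the super-convex point of continuity property and super-reflexivity are equivalent. The main step is quantitative: if $X$ is not super-reflexive, then the unit ball of some separable space finitely representable in $X$ contains a closed convex set all of whose nonempty relatively weakly open subsets have diameter at least $1$. From James' sequence we build a seminorm on step functions that sees only the order and the masses of the pieces of a function. A dichotomy for the growth of this seminorm then gives either $c_0$ or a space in which Rademacher perturbations of many densities placed side by side are weakly null.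
\end{abstract}

\section{Introduction}\label{sec:intro}

Throughout, $X$ is a Banach space over $\mathbb F\in\{\mathbb R,\mathbb C\}$ and $B_X$ is its closed unit ball. Let $K\subset X$ be nonempty, bounded, closed and convex. A \emph{slice} of $K$ is a set $\{x\in K:\operatorname{Re}x^*(x)>\sup_K\operatorname{Re}x^*-\alpha\}$ with $x^*\in X^*$ and $\alpha>0$, and $K$ is \emph{dentable} if it has slices of arbitrarily small diameter. A \emph{point of continuity} of $K$ is a point $x\in K$ at which the identity map $(K,\text{weak})\to(K,\text{norm})$ is continuous. The space $X$ has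
\begin{itemize}
\item the \emph{Radon-Nikodym property} (RNP) if every such $K$ is dentable;
\item the \emph{convex point of continuity property} (CPCP) if every such $K$ has a point of continuity.
\end{itemize}
Both properties ask that bounded closed convex sets have small pieces; they differ in how a piece may be cut. A slice is cut by one functional. A point $x$ is a point of continuity of $K$ exactly when it has relatively weakly open neighborhoods in $K$ of arbitrarily small diameter, and a basic neighborhood $\{y\in K:|x_i^*(y-x)|<\alpha,\ i\le n\}$ is cut by finitely many functionals. It is known that the RNP implies the CPCP and that the two properties are distinct.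

A Banach space $Y$ is \emph{finitely representable} in $X$ if for every finite-dimensional subspace $E\subset Y$ and every $\varepsilon>0$ there are a subspace $F\subset X$ and a linear isomorphism $T:E\to F$ with $\|T\|\,\|T^{-1}\|<1+\varepsilon$. For a property $\mathcal P$ of Banach spaces, $X$ has \emph{super-$\mathcal P$} if every Banach space finitely representable in $X$ has $\mathcal P$. This defines the super-RNP, the super-CPCP and super-reflexivity.

\medskip\noindent\textbf{Question.} \emph{Does every Banach space with the super-CPCP have the super-RNP?}\medskip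

One can argue for either answer. Several functionals cut smaller pieces than one, so a set whose slices are all large can still have points of continuity; Section~\ref{sec:model} contains an example. A space that witnesses the failure of the super-RNP therefore need not witness the failure of the super-CPCP. On the other hand, a super-property must hold in every space assembled from the finite-dimensional pieces of $X$, which leaves much freedom in the choice of a witness. It is known that if $(\Omega,\Sigma,\mu)$ is a positive measure space that is not purely atomic and $1<q<\infty$, then the super-RNP and the super-CPCP are equivalent for the Lebesgue-Bochner space $L^q(\mu,X)$ and for its dual $L^q(\mu,X)^*$. Whether they are equivalent in general is posed as an open problem in \cite{rnpcpcp}. The answer is yes.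

\begin{theorem}\label{thm:A}
For every real or complex Banach space $X$, the super-RNP, the super-CPCP and super-reflexivity are equivalent.
\end{theorem}

\begin{theorem}\label{thm:B}
If $X$ is not super-reflexive, there are a separable Banach space $Y$ finitely representable in $X$ and a nonempty closed convex set $K\subset B_Y$ such that every nonempty relatively weakly open subset of $K$ has diameter at least $1$. In particular, $Y$ fails the CPCP.
\end{theorem}

\begin{proof}[Proof of Theorem~\ref{thm:A} from Theorem~\ref{thm:B}]
Since the RNP implies the CPCP, the super-RNP implies the super-CPCP. The set $K$ of Theorem~\ref{thm:B} has no relatively weakly open subset of diameter less than $1$, hence no point of continuity; so the super-CPCP implies super-reflexivity. Reflexive spaces have the RNP (Phillips), so super-reflexivity implies the super-RNP.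
\end{proof}

Theorem~\ref{thm:B} also shows that $X$ is super-reflexive as soon as every \emph{separable} space finitely representable in $X$ has the CPCP. We claim nothing about properties weaker than the CPCP.

The rest of the paper proves Theorem~\ref{thm:B}. Section~\ref{sec:model} carries out the construction for one concrete norm; Sections \ref{sec:modeled}--\ref{sec:perturb} treat a general $X$. We write $c_{00}$ for the finitely supported scalar sequences, $(e_i)$ for its unit vector basis, $|\cdot|_\infty$ for the supremum norm, and we identify $\mathbb F^k$ with $\operatorname{span}(e_1,\dots,e_k)$.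

\section{Large weak neighborhoods: a criterion and a model}\label{sec:model}

Suppose that every point $y$ of a norm dense subset of $K$ is the midpoint of two points $y\pm w\in K$ with $\|w\|\ge\delta$. Then every slice of $K$ has diameter at least $\delta$: it contains such a $y$, and since $\operatorname{Re}x^*(y)$ is the mean of $\operatorname{Re}x^*(y\pm w)$, it contains one of $y\pm w$. A weak neighborhood of $y$ may miss both points. To enter every weak neighborhood we need a whole sequence of directions $w$ that tends weakly to zero.

\begin{lemma}\label{lem:criterion}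
Let $Y$ be a Banach space.
\begin{itemize}
\item[(a)] Let $K_0\subset K\subset Y$ with $K_0$ norm dense in $K$, and let $\delta>0$. Suppose that for each $y\in K_0$ there is a weakly null sequence $(w_j)$ with $y\pm w_j\in K$ and $\|w_j\|\ge\delta$ for all large $j$. Then every nonempty relatively weakly open subset of $K$ has diameter at least $2\delta$.
\item[(b)] Let $(w_j)\subset Y$ be bounded. Suppose that for every $\eta>0$ there is $m$ with $\|\frac1m\sum_{l\le m}w_{j_l}\|\le\eta$ for all $j_1<\dots<j_m$. Then $(w_j)$ is weakly null.
\end{itemize}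
\end{lemma}

\begin{proof}
(a) A nonempty relatively weakly open set $W\subset K$ is relatively norm open, so it contains some $y\in K_0$. Since $y\pm w_j\to y$ weakly, both points lie in $W$ for large $j$, and their distance is $2\|w_j\|$.

(b) Otherwise there is $x^*\in Y^*$ such that the bounded sequence $x^*(w_j)$ has a subsequence with nonzero limit. Multiplying $x^*$ by a unimodular scalar, we get $\gamma>0$ with $\operatorname{Re}x^*(w_j)\ge\gamma$ for infinitely many $j$. Every average over such $j$ has norm at least $\gamma/\|x^*\|$, which contradicts the hypothesis for $\eta<\gamma/\|x^*\|$.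
\end{proof}

The \emph{Rademacher functions} on $[0,1)$ are $r_j(\omega)=(-1)^{\lfloor2^j\omega\rfloor}$, $j\ge1$. A \emph{dyadic interval of length $2^{-k}$} is an interval $[(i-1)2^{-k},i2^{-k})$, $1\le i\le2^k$. On such an interval $r_j$ is constant if $j\le k$ and has mean zero if $j>k$. Hence the $r_j$ are orthonormal in $L^2[0,1)$.

\begin{example}\label{ex:c0}
Let $K=B_{c_0}$ and let $K_0$ be the set of its finitely supported points. For $y\in K_0$ we have $y\pm e_j\in K$ as soon as $j$ is outside the support of $y$, and $(e_j)$ is weakly null because $c_0^*=\ell_1$. So every nonempty relatively weakly open subset of $B_{c_0}$ has diameter $2$.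
\end{example}

\begin{example}\label{ex:L1}
Let $K=\{f\in L^1[0,1):f\ge0,\ \int f=1\}$ and let $K_0$ be the set of $y\in K$ that are constant on the dyadic intervals of some length $2^{-k}$. Put $w_j=r_jy$. For $j>k$ we have $y\pm w_j\in K$ and $\|w_j\|_1=1$, while $\|\frac1m\sum_{l\le m}w_{j_l}\|_1\le\|y\|_\infty\|\frac1m\sum_{l\le m}r_{j_l}\|_2=\|y\|_\infty m^{-1/2}$. Again the diameter is $2$.
\end{example}

The proof of Theorem~\ref{thm:B} ends either in Example~\ref{ex:c0} or in a variant of Example~\ref{ex:L1}. To see which variant, we put on step functions a norm that is weaker than the $L^1$ norm.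

\subsection*{The quadratic variation norm}
For a real, boundedly supported step function $h$ on $\mathbb R$ let $H(\tau)=\int_{-\infty}^\tau h$ and
\[
\|h\|_v=\sup_{\tau_0<\dots<\tau_l}\Bigl(\sum_{k=1}^l|H(\tau_k)-H(\tau_{k-1})|^2\Bigr)^{1/2}\le\|h\|_1 .
\]
This norm depends only on the path traced by $H$. If $h\ge0$, the path is monotone and $\|h\|_v=\int h$. Suppose next that the path consists of successive excursions $0\to c_i\to0$, each monotone on the way out and on the way back. Then
\begin{equation}\label{eq:excursion}
2\sum c_i^2\le\|h\|_v^2\le4\sum c_i^2,\qquad\text{and }\|h\|_v^2=2\sum c_i^2\text{ if all }c_i\text{ have the same sign.}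
\end{equation}
The lower bound comes from using all turning points. If all $c_i$ have the same sign, then $|x-x'|^2\le x^2+x'^2$ for any two values $x,x'$ of $H$, so adding the returns to $0$ to a chain $(\tau_k)$ does not decrease the sum; after that each of the two monotone pieces of the $i$-th excursion contributes at most $c_i^2$. In general, splitting $h$ into its positive and negative excursions gives $\|h\|_v\le\sqrt{2A}+\sqrt{2A'}\le2\sqrt{A+A'}$, where $A$, $A'$ are the sums of $c_i^2$ over $c_i>0$ and over $c_i<0$.

\subsection*{One density is not enough}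
Let $P$ be the set of step functions $g\ge0$ supported in $[0,1)$ with $\int g=1$, and let $\overline P$ be its closure in the completion for $\|\cdot\|_v$. For $g\in P$ let $u=-g$ to the left of a median of $g$ and $u=g$ to its right. Then $g\pm u\in P$, and the primitive of $u$ is one excursion to $-\frac12$, so $\|u\|_v=1/\sqrt2$. Thus all slices of $\overline P$ have diameter at least $1/\sqrt2$.

Nevertheless every $g_0\in P$ is a point of continuity of $\overline P$. Let $G_0$ be the primitive of $g_0$, and choose $0=t_0<\dots<t_l=1$ with $G_0(t_i)-G_0(t_{i-1})\le\varepsilon$. The functionals $h\mapsto H(t_i)$ have norm at most $1$; let $W$ be the weak neighborhood of $g_0$ on which each of them differs from $G_0(t_i)$ by less than $\varepsilon$. If $g,g'\in P\cap W$ have primitives $G,G'$ and $t_{i-1}\le t\le t_i$, then by monotonicity $G(t)$ and $G'(t)$ lie between $G_0(t_{i-1})-\varepsilon$ and $G_0(t_i)+\varepsilon$. So $|G-G'|\le3\varepsilon$, every increment of $G-G'$ is at most $6\varepsilon$, and the absolute increments along a chain sum to at most $\|g-g'\|_1\le2$. Hence $\|g-g'\|_v^2\le12\varepsilon$,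 and $P\cap W$ is dense in $\overline P\cap W$. The recipe of Example~\ref{ex:L1} fails accordingly: the primitive of $r_j\mathbf 1_{[0,1)}$ makes $2^{j-1}$ excursions to $2^{-j}$, so $\|r_j\mathbf 1_{[0,1)}\|_v^2=2^{-j}\to0$.

\subsection*{Many densities side by side}
The median split $u$ is large, but there is only one. So we take $N=2^n$ densities $g_1,\dots,g_N\in P$, lay them along the line, split each at its median, and let Rademacher signs decide the direction of each split. If the densities are simply juxtaposed, the resulting function is nonnegative of norm $N$, whereas by \eqref{eq:excursion} a sum of $N$ signed splits has norm at most $\sqrt N$: the perturbation is negligible. We therefore \emph{anchor} each density by placing a mass $-1$ before it. Let $y=-1$ on $[2i-2,2i-1)$ and let $y$ be the translate of $g_i$ on $[2i-1,2i)$. For $b\in\mathbb R^N$ let $w(b)$ be $b_i$ times the translate of the split $u_i$ on $[2i-1,2i)$, and zero elsewhere (Figure~\ref{fig:copies}). The primitive of $y$ makes $N$ excursions to $-1$, and that of $w(b)$ makes excursions to $-b_i/2$. By \eqref{eq:excursion},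
\[
\|y\|_v=\sqrt{2N},\qquad \tfrac1{\sqrt2}\Bigl(\sum b_i^2\Bigr)^{1/2}\le\|w(b)\|_v\le\Bigl(\sum b_i^2\Bigr)^{1/2}.
\]
Let $w_j=w(b)$ with $b_i=r_j((i-1)/N)$, $j\le n$. Then $y\pm w_j$ has the same form as $y$, and $\|w_j\|_v\ge\frac12\sqrt{2N}$. In averages the signs cancel: for $N=4$ the sign vectors $(+,+,-,-)$ and $(+,-,+,-)$ average to $(1,0,0,-1)$. In general an average of $m$ distinct $w_j$ is $w(b)$ with $\sum b_i^2=N/m$, by orthogonality. In the norm $\|\cdot\|_v/\sqrt{2N}$ we thus have $\|y\|=1$, $\|w_j\|\ge\frac12$, and averages of $m$ distinct $w_j$ have norm at most $1/\sqrt{2m}$, uniformly in $n$. A fixed $n$ provides only $n$ perturbations, but a limit of these norms as $n\to\infty$ provides infinitely many, and Lemma~\ref{lem:criterion} applies with $\delta=\frac12$.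

\begin{figure}[ht]
\centering
\begin{tikzpicture}[x=2.2cm,y=0.5cm]
\filldraw[fill=gray!30] (0,0) rectangle (1,-1) (1,0) rectangle (2,1) (2,0) rectangle (3,-1) (3,0) rectangle (3.25,2) (3.25,0) rectangle (4,0.667);
\draw[->] (-0.1,0) node[left]{$y$} -- (4.25,0) node[right]{$\tau$};
\begin{scope}[yshift=-2.1cm]
\filldraw[fill=gray!30] (1,0) rectangle (1.5,-1) (1.5,0) rectangle (2,1) (3,0) rectangle (3.25,2) (3.25,0) rectangle (4,-0.667);
\draw[->] (-0.1,0) node[left]{$w_1$} -- (4.25,0) node[right]{$\tau$};
\foreach \x in {0,...,4} \node at (\x,-1.6) {$\x$};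
\end{scope}
\end{tikzpicture}
\caption{Top: two probability densities, on $[1,2)$ and $[3,4)$, each anchored by a mass $-1$ to its left; the successive masses are $-1,1,-1,1$. Bottom: the perturbation that splits each density at its median, with signs $+,-$; the successive masses are $-\frac12,\frac12,\frac12,-\frac12$. Both $y+w_1$ and $y-w_1$ are again pairs of anchored densities.}
\label{fig:copies}
\end{figure}

For a general $X$ four things are needed: a way to take limits of norms without leaving the class of spaces finitely representable in $X$ (Section~\ref{sec:modeled}); a seminorm that, like $\|\cdot\|_v$, depends only on the successive masses of a step function and does not vanish on $u$ (Section~\ref{sec:split}); a substitute for \eqref{eq:excursion}; and an alternative argument when averaging gains nothing (both in Section~\ref{sec:diff}).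

\section{Seminorms modeled in $X$}\label{sec:modeled}

Fix a nonprincipal ultrafilter $\mathcal U$ on $\mathbb N$. A statement holds for \emph{$\mathcal U$-almost all} $j$ if the set of $j$ for which it holds belongs to $\mathcal U$. Recall that $\mathcal U$ contains the cofinite sets and is closed under finite intersections; that every bounded real sequence, even one defined only for $\mathcal U$-almost all $j$, has a limit along $\mathcal U$, equal to the ordinary limit when that exists; and that this limit is linear and preserves inequalities that hold for $\mathcal U$-almost all $j$.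

Our seminorms arise as pullbacks and limits, and they may have kernels, so the distortion $\|T\|\,\|T^{-1}\|$ is awkward to track. An additive error is more convenient.

\begin{definition}
A seminormed space $(V,p)$ is \emph{modeled in $X$} if for all $v_1,\dots,v_k\in V$ and $\eta>0$ there are $z_1,\dots,z_k\in X$ with
\[
\Bigl|\,\Bigl\|\sum a_iz_i\Bigr\|-p\Bigl(\sum a_iv_i\Bigr)\Bigr|\le\eta\max|a_i|\qquad\text{for all scalars }a_1,\dots,a_k.
\]
We then say that $z_1,\dots,z_k$ \emph{model} $v_1,\dots,v_k$ with error $\eta$.
\end{definition}

The \emph{Hausdorff completion} of $(V,p)$ is the completion of the normed space $V/\{p=0\}$.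

\begin{lemma}\label{lem:modeled}
\begin{itemize}
\item[(a)] If $T:V'\to V$ is linear and $(V,p)$ is modeled in $X$, so is $(V',p\circ T)$. In particular so is $(V,tp)$ for $t>0$.
\item[(b)] For $j\in\mathbb N$ let $p_j$ be a seminorm on a subspace $V_j\subset V$ with $(V_j,p_j)$ modeled in $X$. Suppose that each finite-dimensional subspace of $V$ lies in $V_j$ for $\mathcal U$-almost all $j$, and that $p(v)=\lim_{j\to\mathcal U}p_j(v)$ is finite for all $v\in V$. Then $(V,p)$ is modeled in $X$.
\item[(c)] If $Z$ is finitely representable in $X$, then $(Z,\|\cdot\|)$ is modeled in $X$.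
\item[(d)] If $(V,p)$ is modeled in $X$, its Hausdorff completion is finitely representable in $X$.
\end{itemize}
\end{lemma}

\begin{proof}
(a) Vectors that model $Tv_1',\dots,Tv_k'$ for $p$ model $v_1',\dots,v_k'$ for $p\circ T$. For $tp$ take $T=t\,\mathrm{Id}$.

(b) As a pointwise limit of seminorms, $p$ is a seminorm. Let $v_1,\dots,v_k\in V$ and $\eta>0$; put $f_j(a)=p_j(\sum a_iv_i)$, $f(a)=p(\sum a_iv_i)$ and $\Lambda=\sum_i(p(v_i)+1)$. For $\mathcal U$-almost all $j$ we have $p_j(v_i)\le p(v_i)+1$ for all $i$, and then $f_j$ and $f$ are $\Lambda$-Lipschitz for $|\cdot|_\infty$. Take a finite $\eta/(6\Lambda)$-net of $Q=\{|a|_\infty\le1\}$. For $\mathcal U$-almost all $j$ also $|f_j-f|\le\eta/6$ on the net; fix such a $j$. Then $|f_j-f|\le\eta/2$ on $Q$, and $|f_j(a)-f(a)|\le\frac\eta2|a|_\infty$ for all $a$ by homogeneity. Vectors that model $v_1,\dots,v_k$ for $p_j$ with error $\eta/2$ model them for $p$ with error $\eta$.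

(c) Let $E=\operatorname{span}(v_1,\dots,v_k)$ and scale the isomorphism $T$ on $E$ so that $\|v\|\le\|Tv\|\le(1+\varepsilon)\|v\|$. Then $z_i=Tv_i$ model $v_i$ with error $\varepsilon\sum\|v_i\|$.

(d) Let $u_1,\dots,u_k$ be a basis of a subspace $E$ of the completion, with $\max|a_i|\le C\|\sum a_iu_i\|$. Choose $v_i\in V$ whose images are within $\eta/(2k)$ of $u_i$, and let $z_i$ model $v_i$ with error $\eta/2$. Then
\[
\Bigl|\,\Bigl\|\sum a_iz_i\Bigr\|-\Bigl\|\sum a_iu_i\Bigr\|\,\Bigr|\le\eta\max|a_i|\le\eta C\Bigl\|\sum a_iu_i\Bigr\|.
\]
For $\eta C<1$ the map $u_i\mapsto z_i$ is an isomorphism $T$ onto its range with $\|T\|\,\|T^{-1}\|\le(1+\eta C)/(1-\eta C)$.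
\end{proof}

\section{A seminorm invariant under splitting}\label{sec:split}

From now on $X$ is not super-reflexive, and $Z$ is a nonreflexive Banach space finitely representable in $X$. Nonreflexivity is used through a sequence whose early averages stay away from its late averages. We use Helly's theorem: if $E$ is a Banach space, $\xi\in E^{**}$, $f_1,\dots,f_n\in E^*$ and $\varepsilon>0$, there is $x\in E$ with $\|x\|\le\|\xi\|+\varepsilon$ and $f_i(x)=\xi(f_i)$ for all $i$.

\begin{lemma}[R. C. James]\label{lem:james}
There are $\theta>0$ and $(y_n)\subset B_Z$ such that for all $n\ge1$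
\[
\operatorname{dist}\bigl(\operatorname{conv}\{y_1,\dots,y_n\},\operatorname{conv}\{y_{n+1},y_{n+2},\dots\}\bigr)\ge\theta .
\]
\end{lemma}

\begin{proof}
Since $Z$ is a proper closed subspace of $Z^{**}$, there is $z^{**}\in Z^{**}$ with $\|z^{**}\|=1$ and $\delta=\operatorname{dist}(z^{**},Z)>0$. By the Hahn-Banach theorem there is $F\in Z^{***}$ with $F|_Z=0$, $F(z^{**})=1$ and $\|F\|=1/\delta$. Choose $x_1^*,x_1,x_2^*,x_2,\dots$ in turn. Helly's theorem for $E=Z^*$, $\xi=F$ and the functionals $z^{**},x_1,\dots,x_{n-1}$ gives $x_n^*\in Z^*$ with $\|x_n^*\|\le2/\delta$, $z^{**}(x_n^*)=1$ and $x_n^*(x_k)=0$ for $k<n$. Helly's theorem for $E=Z$, $\xi=z^{**}$ and the functionals $x_1^*,\dots,x_n^*$ gives $x_n\in Z$ with $\|x_n\|\le2$ and $x_k^*(x_n)=1$ for $k\le n$. Now $x_{n+1}^*$ equals $0$ on $\operatorname{conv}\{x_1,\dots,x_n\}$ and $1$ on $\operatorname{conv}\{x_{n+1},\dots\}$, so these sets are at distance at least $\delta/2$. Take $y_n=x_n/2$ and $\theta=\delta/4$.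
\end{proof}

Think of a convex combination of the $y_n$ as a probability density on $\mathbb N$; the lemma says that its left and right parts are far apart. To split densities again and again, as in Section~\ref{sec:model}, the norm should depend neither on where the masses sit nor on how finely a mass is divided. We remove the first dependence by an iterated limit and the second by averaging. We write $p(a_1,\dots,a_n)$ for $p(\sum a_ie_i)$.

\begin{proposition}\label{prop:p}
There is a seminorm $p$ on $c_{00}$, with $(c_{00},p)$ modeled in $X$, such that: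
\begin{itemize}
\item[(E1)] inserting or deleting a zero coordinate does not change $p$; in particular $p(\sum a_ie_i)=p(\sum a_ie_{n_i})$ whenever $n_1<n_2<\cdots$;
\item[(E2)] $p(\dots,c\lambda,c\lambda',\dots)=p(\dots,c(\lambda+\lambda'),\dots)$ for $c\in\mathbb F$ and $\lambda,\lambda'\ge0$, the other coordinates being the same on both sides;
\item[(E3)] $p(e_i)\le1$ and $p(e_2-e_1)\ge\theta$.
\end{itemize}
\end{proposition}

\begin{proof}
\emph{Step 1: positions.} Define
\[
p_0(a_1,\dots,a_k)=\lim_{n_1\to\mathcal U}\cdots\lim_{n_k\to\mathcal U}\Bigl\|\sum_{i\le k}a_iy_{n_i}\Bigr\|,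
\]
the limit in $n_k$ being taken first. All terms are bounded by $\sum|a_i|$, so the limits exist. If $a_i=0$, the variable $n_i$ does not occur and its limit can be omitted. Hence $p_0$ is a well-defined seminorm on $c_{00}$, it satisfies (E1), and $p_0(e_i)\le1$.

It is modeled in $X$. A finite tuple lies in some $\mathbb F^k$. For $0\le l\le k$ consider the seminorms
\[
G_{n_1,\dots,n_l}(a)=\lim_{n_{l+1}\to\mathcal U}\cdots\lim_{n_k\to\mathcal U}\Bigl\|\sum_{i\le k}a_iy_{n_i}\Bigr\|
\]
on $\mathbb F^k$. For $l=k$ they are modeled in $X$ by Lemma~\ref{lem:modeled}(a),(c). Since $G_{n_1,\dots,n_l}=\lim_{j\to\mathcal U}G_{n_1,\dots,n_l,j}$, part (b) with $V_j=\mathbb F^k$ passes from $l+1$ to $l$. For $l=0$ we get $p_0$.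

We also note: if $\|\sum a_iy_{n_i}\|\ge\theta$ whenever $n_1<\dots<n_k$, then $p_0(a)\ge\theta$. Indeed, for $n_1<\dots<n_l$ with $l<k$, $\mathcal U$-almost all $j$ exceed $n_l$, so $G_{n_1,\dots,n_l}(a)\ge\theta$ by downward induction on $l$.

\emph{Step 2: averaging.} For $m=(m_1,\dots,m_n)\in\mathbb N^n$ and $a\in\mathbb F^n$, let $B_ma\in c_{00}$ be the vector that consists of $n$ consecutive blocks, the $i$-th block being $m_i$ coordinates equal to $a_i/m_i$. We claim that $p_0(B_ma)$ does not increase when one $m_i$ is replaced by a multiple $m_is$. Let $w$ be the new vector, and number the positions in its $i$-th block $1,\dots,m_is$. For $1\le l\le s$ let $w_l$ agree with $w$ off that block, and on the block let it equal $a_i/m_i$ at the positions $l,\ s+l,\ \dots,\ (m_i-1)s+l$ and $0$ elsewhere. Each position of the block is used by exactly one $l$, so $w=\frac1s\sum_lw_l$. Each $w_l$ is $B_ma$ with zeros inserted, so $p_0(w)\le\frac1s\sum_lp_0(w_l)=p_0(B_ma)$.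

Consequently, if $(m^{(k)})_k\subset\mathbb N^n$ is such that each fixed $m\in\mathbb N^n$ divides $m^{(k)}$ coordinatewise for all large $k$, then
\begin{equation}\label{eq:inf}
\lim_{k\to\infty}p_0(B_{m^{(k)}}a)=\inf_{m\in\mathbb N^n}p_0(B_ma),
\end{equation}
because for each $m$ the terms on the left eventually lie between the infimum and $p_0(B_ma)$. Let $T_k:c_{00}\to c_{00}$ be the linear map that sends $e_i$ to the average of $e_{(i-1)k!+1},\dots,e_{ik!}$. On $\mathbb F^n$ it equals $B_{(k!,\dots,k!)}$, so $p(a)=\lim_kp_0(T_ka)$ exists and equals the infimum in \eqref{eq:inf}. It is a seminorm on $c_{00}$, modeled in $X$ by Lemma~\ref{lem:modeled}(a),(b).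

\emph{Step 3: properties.} A zero inserted in $a$ inserts a block of zeros in $T_ka$, so (E1) passes from $p_0$ to $p$. In (E2), if $\lambda$ or $\lambda'$ is $0$, use (E1). Otherwise replace $c$ by $c(\lambda+\lambda')$ to assume $\lambda+\lambda'=1$. A seminorm on $\mathbb F^n$ is continuous, so we may assume $\lambda=r/s$ and $\lambda'=(s-r)/s$ with integers $0<r<s$. On the left use blocks of sizes $rk!$ and $(s-r)k!$ for the two coordinates; on the right use size $sk!$ for the merged coordinate; use size $k!$ for all others. Both sides produce the same vector, with $sk!$ consecutive entries $c/(sk!)$. Let $k\to\infty$ and apply \eqref{eq:inf} to each side. For (E3), $p(e_i)=p(e_1)\le p_0(e_1)\le1$. Finally, if $n_1<\dots<n_{2m}$, the average of $y_{n_1},\dots,y_{n_m}$ lies in $\operatorname{conv}\{y_1,\dots,y_{n_m}\}$ and the average of $y_{n_{m+1}},\dots,y_{n_{2m}}$ lies in $\operatorname{conv}\{y_{n_m+1},\dots\}$. By Lemma~\ref{lem:james} and the end of Step~1, $p_0(B_{(m,m)}(-1,1))\ge\theta$ for all $m$, so $p(e_2-e_1)\ge\theta$.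
\end{proof}

\begin{remark}
Lemma~\ref{lem:james} is needed only so that $p$ survives the averaging. For an orthonormal sequence in a Hilbert space, $p_0$ is the $\ell_2$ norm, $p_0(T_ka)=p_0(a)/\sqrt{k!}$, and $p=0$. The size of $\theta$ will play no role; only $\theta>0$ is used.
\end{remark}

\section{Differences and a dichotomy}\label{sec:diff}

Put $d_i=e_{2i}-e_{2i-1}$. An anchored density and a median split both have mass pattern $(-c,c)$, so all norms that we must compute have the form $p(\sum c_id_i)$. The basis $(e_i)$ can be far from unconditional for $p$, but the sequence $(d_i)$ is unconditional; this replaces \eqref{eq:excursion}. Let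
\[
\varphi(n)=p\Bigl(\sum_{i\le n}d_i\Bigr),\qquad\varphi(0)=0 .
\]

\begin{lemma}\label{lem:supp}
Let $B\subset\mathbb N$ be finite, $c_i\in\mathbb F$ and $x=\sum_{i\in B}c_id_i$.
\begin{itemize}
\item[(a)] $p(\sum_{i\in A}c_id_i)\le p(x)$ for $A\subset B$.
\item[(b)] $p(\sum_{i\in B}\lambda_ic_id_i)$ is at most $p(x)$ if all $\lambda_i\in[0,1]$, at most $2p(x)$ if all $\lambda_i\in[-1,1]$, and at most $4p(x)$ if all $\lambda_i\in\mathbb F$ satisfy $|\lambda_i|\le1$.
\item[(c)] $p(\sum_{i\in B}d_i)=\varphi(|B|)$, the function $\varphi$ is nondecreasing, and $\varphi(n)\ge\theta$ for $n\ge1$.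
\end{itemize}
\end{lemma}

\begin{proof}
(a) It suffices to delete one index $j$, and we do it by telescoping. Fix $M$. Let $x_<=\sum_{i\in B,\,i<j}c_id_i$, let $x_>$ be the vector $\sum_{i\in B,\,i>j}c_id_i$ shifted to the right by $M$ positions, and let $t_l=2j-2+l$ for $1\le l\le M+1$; these positions lie strictly between the supports of $x_<$ and $x_>$. By (E1), $x_l=x_<+c_j(e_{t_{l+1}}-e_{t_l})+x_>$ has $p(x_l)=p(x)$ for $1\le l\le M$. The average of the $x_l$ is $x_<+x_>+\frac{c_j}M(e_{t_{M+1}}-e_{t_1})$. By (E1) and (E3),
\[
p\Bigl(\sum_{i\in B\setminus\{j\}}c_id_i\Bigr)=p(x_<+x_>)\le p(x)+\frac{2|c_j|}M .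
\]
Let $M\to\infty$.

(b) The function $\lambda\mapsto p(\sum\lambda_ic_id_i)$ is convex, and the cube $[0,1]^B$ is the convex hull of the indicators of the sets $A\subset B$; apply (a). For real $\lambda_i$ write $\lambda_i=\lambda_i^+-\lambda_i^-$, and for complex $\lambda_i$ treat real and imaginary parts separately.

(c) The first claim is (E1), the second follows from (a), and $\varphi(1)\ge\theta$ by (E3).
\end{proof}

\begin{example}\label{ex:three}
For $a\in c_{00}$ let $s_k=a_1+\dots+a_k$, $s_0=0$. The norms
\[
p_1(a)=\sum|a_i|,\qquad p_v(a)=\sup_{k_0<\dots<k_l}\Bigl(\sum_{i=1}^l|s_{k_i}-s_{k_{i-1}}|^2\Bigr)^{1/2},\qquad p_\infty(a)=\max_k|s_k|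
\]
satisfy (E1)--(E3) with $\theta=1$. For $p_v$ and $p_\infty$: a zero coordinate repeats a partial sum, and splitting a coordinate inserts a point $s'$ on the segment between two consecutive partial sums; the expressions under the supremum are convex in $s'$, so moving $s'$ to one of the two endpoints does not decrease them. The partial sums of $\sum c_id_i$ are $0,-c_1,0,-c_2,0,\dots$, so $\varphi(n)$ equals $2n$, $\sqrt{2n}$ and $1$, respectively, and $p_\infty(\sum c_id_i)=|c|_\infty$.
\end{example}

For a general $p$ we cannot evaluate $p(\sum b_id_i)$ for an average $b$ of Rademacher signs. But $b$ is small outside a small proportion of the indices, and these indices are harmless if a small proportion of the $d_i$ carries a small proportion of $\varphi(N)$. This is the growth condition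
\begin{equation}\label{eq:G}
\text{for every }C\text{ there is }M\in\mathbb N\text{ with }\varphi(Ma)\ge C\varphi(a)\text{ for all }a\ge1.\tag{G}
\end{equation}
It holds for $p_1$ and $p_v$ and fails for $p_\infty$, where the $d_i$ behave like the basis of $c_0$. The next proposition shows that this is the general picture.

\begin{proposition}\label{prop:c0}
If \eqref{eq:G} fails, then $c_0$ is finitely representable in $X$.
\end{proposition}

\begin{proof}
There is $C$ such that for every $M$ some $a=a(M)\ge1$ satisfies $\varphi(Ma)\le C\varphi(a)$. So $M$ blocks of $a$ differences together are not much larger than one block. Put $D_k=\varphi(a)^{-1}\sum_{i=(k-1)a+1}^{ka}d_i$ and $\rho_M(c)=p(\sum_{k\le M}c_kD_k)$ for $c\in\mathbb F^M$. By Lemma~\ref{lem:supp}(a),(c), $\rho_M(c)\ge|c_k|\,p(D_k)=|c_k|$ for each $k$, and by Lemma~\ref{lem:supp}(b), $\rho_M(c)\le4|c|_\infty\varphi(Ma)/\varphi(a)\le4C|c|_\infty$. Let $\rho=\lim_{M\to\mathcal U}\rho_M$ on $c_{00}$. By Lemma~\ref{lem:modeled}(a),(b) with $V_M=\mathbb F^M$, $(c_{00},\rho)$ is modeled in $X$, and $|c|_\infty\le\rho(c)\le4C|c|_\infty$.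

The constant $4C$ would spoil the diameter bound in Theorem~\ref{thm:B}; James' distortion argument removes it. Let
\[
\alpha_n=\sup\{\rho(x):x\in c_{00},\ |x|_\infty\le1,\ \operatorname{supp}x\subset[n,\infty)\}.
\]
The sequence $(\alpha_n)$ is nonincreasing with values in $[1,4C]$; let $\alpha$ be its limit. Given $\varepsilon\in(0,\frac13)$, choose $n$ with $\alpha_n\le(1+\varepsilon)\alpha$. Since $\alpha_{n'}\ge\alpha$ for all $n'$, we can choose successively supported $x_1,x_2,\dots\in c_{00}$ with supports in $[n,\infty)$, $|x_i|_\infty\le1$ and $\rho(x_i)\ge(1-\varepsilon)\alpha$. Let $c\in c_{00}$ with $|c|_\infty=|c_j|=1$ and $u=\sum c_ix_i$. The vectors $u$ and $2c_jx_j-u=c_jx_j-\sum_{i\ne j}c_ix_i$ have supremum norm at most $1$ and supports in $[n,\infty)$, so $\rho$ of each is at most $(1+\varepsilon)\alpha$. Hence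
\[
\rho(u)\ge2\rho(x_j)-\rho(2c_jx_j-u)\ge2(1-\varepsilon)\alpha-(1+\varepsilon)\alpha=(1-3\varepsilon)\alpha .
\]
Thus $\rho^\varepsilon(c)=\alpha^{-1}\rho(\sum c_ix_i)$ satisfies $(1-3\varepsilon)|c|_\infty\le\rho^\varepsilon(c)\le(1+\varepsilon)|c|_\infty$ on $c_{00}$, and it is modeled in $X$ by Lemma~\ref{lem:modeled}(a). Taking $\varepsilon=1/(j+3)$ and $j\to\infty$, part (b) shows that $(c_{00},|\cdot|_\infty)$ is modeled in $X$, and (d) applies to its completion $c_0$.
\end{proof}

\section{The space $Y$ and the set $K$}\label{sec:space}

The construction in this section uses only (E1)--(E3); condition \eqref{eq:G} enters in Lemma~\ref{lem:null}.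

\subsection*{Step functions on the line}
Let $\mathcal S$ be the $\mathbb F$-linear span of the functions $\mathbf 1_{[\alpha,\beta)}$ on $\mathbb R$. Intervals below are bounded and of the form $[\alpha,\beta)$, and $J<J'$ means that $J$ lies to the left of $J'$. Intervals $J_1<\dots<J_l$ are \emph{adapted} to $h\in\mathcal S$ if $h$ is constant on each $J_k$ and zero off their union. Put
\[
\|h\|_p=p\Bigl(\int_{J_1}h,\dots,\int_{J_l}h\Bigr).
\]
For $p=p_1$ this is the $L^1$ norm, and for $p=p_v$ and real $h$ it is $\|h\|_v$.

\begin{lemma}\label{lem:step}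
The number $\|h\|_p$ does not depend on the adapted intervals, and $\|\cdot\|_p$ is a seminorm on $\mathcal S$ modeled in $X$. If $I_1<\dots<I_r$ are intervals, $h_i\in\mathcal S$ is nonnegative and vanishes off $I_i$, and $c_i\in\mathbb F$, then
\begin{equation}\label{eq:merge}
\Bigl\|\sum_{i\le r}c_ih_i\Bigr\|_p=p\Bigl(c_1\int h_1,\dots,c_r\int h_r\Bigr).
\end{equation}
\end{lemma}

\begin{proof}
Adding an interval on which $h=0$ inserts a zero coordinate. Cutting an interval $J$, on which $h=c$, into $J'<J''$ replaces the coordinate $c(|J'|+|J''|)$ by $c|J'|,c|J''|$. By (E1) and (E2) neither changes the value, and any two adapted families lead by these operations to the same partition of a large interval. Finitely many functions $h^1,\dots,h^k$ have a common adapted family, and on their span $\|\cdot\|_p=p\circ T$ with $Th=(\int_{J_1}h,\dots,\int_{J_l}h)$ linear. So $\|\cdot\|_p$ is a seminorm, modeled in $X$ by Lemma~\ref{lem:modeled}(a). For \eqref{eq:merge}, partition each $I_i$ into intervals $J_{i,1}<J_{i,2}<\cdots$ on which $h_i$ is constant. The corresponding coordinates are $c_i\lambda_{i,1},c_i\lambda_{i,2},\dots$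 with $\lambda_{i,k}=\int_{J_{i,k}}h_i\ge0$, and (E2) merges them into $c_i\int h_i$.
\end{proof}

\subsection*{Functions on a rectangle}
To let the number $N$ of copies tend to infinity we need one vector space that serves all $N$. We index the copies by a variable $\omega\in[0,1)$, on which the Rademacher functions act, and use a variable $t\in[-1,1)$ within a copy: $t<0$ for the anchor and $t\ge0$ for the density.

Let $\mathcal Q$ be the $\mathbb F$-linear span of the functions $\mathbf 1_A(\omega)\mathbf 1_{[\alpha,\beta)}(t)$ on $[0,1)\times[-1,1)$, with $A$ a dyadic interval and $[\alpha,\beta)\subset[-1,1)$. These are the functions that are constant on the cells of a grid formed by the dyadic intervals of some length $2^{-k}$ in $\omega$ and a finite partition into intervals in $t$; hence $\mathcal Q$ is closed under products and under positive and negative parts of real functions. A function $g\in\mathcal Q$ has \emph{level $n$} if $g(\cdot,t)$ is constant on the dyadic intervals of length $2^{-n}$ for every $t$. The functions of level $n$ form a subspace $\mathcal Q_n$, and $\mathcal Q_n$ increases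 to $\mathcal Q$.

Let $N=2^n$ and $\omega_i=(i-1)/N$. Choose signs $\sigma_1,\dots,\sigma_N\in\{\pm1\}$, depending on $n$, that minimize $p(\sum_{i\le N}\sigma_id_i)$, and call the minimum $\psi_n$. Then
\begin{equation}\label{eq:psi}
0<\tfrac12\varphi(N)\le\psi_n\le\varphi(N),
\end{equation}
where the lower bound is Lemma~\ref{lem:supp}(b) with $c_i=\lambda_i=\sigma_i$. The minimizing signs put the copies at the bottom of the scale, so that no Rademacher change of signs can decrease the value. Define the linear map $\Phi_n:\mathcal Q_n\to\mathcal S$, which lays the $N$ columns of $g$ end to end, by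
\[
\Phi_ng(\tau)=\sigma_i\,g(\omega_i,\tau-2i+1)\quad\text{for }\tau\in[2i-2,2i),\ 1\le i\le N,
\]
and $\Phi_ng=0$ elsewhere. Put $\|g\|_n=\|\Phi_ng\|_p/\psi_n$, a seminorm on $\mathcal Q_n$ modeled in $X$ by Lemmas \ref{lem:step} and~\ref{lem:modeled}(a).

Call $g\in\mathcal Q$ \emph{admissible} if $g\ge0$, $g=0$ for $t<0$, and $\int_0^1g(\omega,t)\,dt=1$ for all $\omega$. Let
\[
K_0=\{-\mathbf 1_{\{t<0\}}+g:\ g\text{ admissible}\},\qquad V=\operatorname{span}K_0\subset\mathcal Q .
\]
The set $K_0$ is convex, and it is nonempty since $\mathbf 1_{\{t\ge0\}}$ is admissible. Let $y\in K_0\cap\mathcal Q_n$. On $[2i-2,2i-1)$ and on $[2i-1,2i)$ the function $\Phi_ny$ is $-\sigma_i$ and $\sigma_i$, respectively, times a nonnegative function of mass $1$. By \eqref{eq:merge}, $\|\Phi_ny\|_p=p(\sum\sigma_id_i)=\psi_n$, that is, $\|y\|_n=1$. Therefore $\|\sum a_ly_l\|_n\le\sum|a_l|$ for $y_l\in K_0$ and large $n$, and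
\[
\|v\|_V=\lim_{n\to\mathcal U}\|v\|_n
\]
is a finite seminorm on $V$. We restrict to $V$ because the limit can be infinite on $\mathcal Q$: for $p=p_v$ we have $\psi_n=\sqrt{2N}$ by \eqref{eq:excursion}, and $\|\mathbf 1_{\{t\ge0\}}\|_n$ is not bounded, being $N/\sqrt{2N}$ for $\sigma_i\equiv1$.

By Lemma~\ref{lem:modeled}(b) with $V_n=V\cap\mathcal Q_n$, the space $(V,\|\cdot\|_V)$ is modeled in $X$. Let $Y$ be its Hausdorff completion, which is finitely representable in $X$ by part (d). We denote an element of $V$ and its image in $Y$ by the same letter. Let $K$ be the closure of $K_0$ in $Y$, a nonempty closed convex subset of $B_Y$.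

\begin{lemma}\label{lem:sep}
$Y$ is separable.
\end{lemma}

\begin{proof}
We first show: if $g,g'$ are admissible, $\delta>0$ and $\int_0^1|g-g'|(\omega,t)\,dt\le2\delta$ for all $\omega$, then $\|g-g'\|_V\le2\delta$; here $g-g'\in V$ is the difference of the corresponding points of $K_0$. Since $\int_0^1(g-g')\,dt=0$, the functions $(g-g')^+$ and $(g-g')^-$ have the same mass $\nu(\omega)\in[0,\delta]$ in $t$. Estimating them separately would lose the cancellation that comes from mass zero, so we anchor them: $f_\pm=(g-g')^\pm-\nu(\omega)\mathbf 1_{\{t<0\}}\in\mathcal Q$, and $g-g'=f_+-f_-$. The functions $f_\pm$ need not lie in $V$, but $\|\cdot\|_n$ is defined on all of $\mathcal Q_n$. For large $n$, \eqref{eq:merge} and Lemma~\ref{lem:supp}(b) with $\lambda_i=\nu(\omega_i)/\delta$ give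
\[
\|f_\pm\|_n=\frac1{\psi_n}\,p\Bigl(\sum_{i\le N}\nu(\omega_i)\sigma_id_i\Bigr)\le\frac\delta{\psi_n}\,p\Bigl(\sum_{i\le N}\sigma_id_i\Bigr)=\delta .
\]
So $\|g-g'\|_n\le2\delta$ for large $n$.

Now let $g$ be admissible of level $k$. On each of the $2^k$ dyadic intervals, $g(\omega,\cdot)$ is one step function $\gamma\ge0$ on $[0,1)$ with $\int\gamma=1$. Given $\delta\in(0,1)$, take a step function $h\ge0$ with rational values and breakpoints and $\|\gamma-h\|_1\le\delta$. Then $\int h$ is rational, $|\int h-1|\le\delta$, and $\gamma'=h/\int h$ satisfies $\|\gamma-\gamma'\|_1\le\delta+|\int h-1|\le2\delta$. The $\gamma'$ form an admissible $g'$ with rational values and breakpoints, and there are countably many such $g'$. So $K_0$ has a countable dense subset, whose linear combinations with coefficients in a countable dense subset of $\mathbb F$ are dense in $Y$.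
\end{proof}

\section{Rademacher perturbations and the proof of Theorem~\ref{thm:B}}\label{sec:perturb}

Fix $y=-\mathbf 1_{\{t<0\}}+g\in K_0$ of level $k$. The function $\kappa\mapsto\int_0^\kappa g(\omega,t)\,dt$ is continuous and runs from $0$ to $1$, so there is a median $\kappa(\omega)\in(0,1)$, constant on the dyadic intervals of length $2^{-k}$, with $\int_0^{\kappa(\omega)}g(\omega,t)\,dt=\frac12$. Let $s\in\mathcal Q$ be $0$ for $t<0$, $-1$ for $0\le t<\kappa(\omega)$, and $1$ for $\kappa(\omega)\le t<1$. Put
\[
w_j(\omega,t)=r_j(\omega)\,s(\omega,t)\,g(\omega,t)\in\mathcal Q,\qquad j\ge1 .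
\]
Figure~\ref{fig:copies} shows $\Phi_1y$ and $\Phi_1w_1$ when $k=1$ and $\sigma_1=\sigma_2=1$.

\begin{lemma}\label{lem:w}
For all $j$ we have $y\pm w_j\in K_0$, $w_j\in V$ and $\frac12\le\|w_j\|_V\le1$. If $\beta_j$ are real numbers, finitely many of them nonzero, and $b_i=\sum_j\beta_jr_j(\omega_i)$, then for all large $n$
\begin{equation}\label{eq:w}
\Bigl\|\sum_j\beta_jw_j\Bigr\|_n=\frac1{2\psi_n}\,p\Bigl(\sum_{i\le N}\sigma_ib_id_i\Bigr).
\end{equation}
\end{lemma}

\begin{proof}
We have $g\pm w_j=g(1\pm r_js)\ge0$, and $\int_0^1sg\,dt=-\frac12+\frac12=0$, so $g\pm w_j$ is admissible and $y\pm w_j\in K_0$. Then $w_j=\frac12((y+w_j)-(y-w_j))$ lies in $V$ and $\|w_j\|_V\le1$. Let $n\ge k$ and $n\ge j$ whenever $\beta_j\ne0$. Cut $[2i-2,2i)$ at the point $2i-1+\kappa(\omega_i)$. On the left part $\Phi_n(\sum\beta_jw_j)$ is $-\sigma_ib_i$ times a nonnegative function of mass $\frac12$, and on the right part it is $\sigma_ib_i$ times such a function; these functions are the two halves of the translate of $g(\omega_i,\cdot)$. Now \eqref{eq:merge} gives \eqref{eq:w}. For a single $w_j$ the numbers $\sigma_ib_i$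 are signs, so $\|w_j\|_n\ge\frac12$ for large $n$ by the minimality of $\psi_n$.
\end{proof}

The minimizing signs serve only the constant. With $\sigma_i\equiv1$ and $\varphi(N)$ in place of $\psi_n$, \eqref{eq:psi} would give $\|w_j\|_V\ge\frac14$ and diameter $\frac12$.

\begin{lemma}\label{lem:null}
If \eqref{eq:G} holds, then $w_j\to0$ weakly in $Y$.
\end{lemma}

\begin{proof}
Let $0<\varepsilon<1$. By \eqref{eq:G} with $C=1/\varepsilon$ there is $M$ with $\varphi(a)\le\varepsilon\varphi(Ma)$ for all $a\ge1$. Let $m\ge M/\varepsilon^2$, $j_1<\dots<j_m$ and $b=\frac1m\sum_{l\le m}r_{j_l}$. Take $n\ge\max(k,j_m)$ with $N\ge M$, and put $b_i=b(\omega_i)$. Since $b$ is constant on the dyadic intervals of length $1/N$, orthonormality gives $\frac1N\sum_ib_i^2=\int_0^1b^2=\frac1m$. For $A=\{i\le N:|b_i|>\varepsilon\}$ we get $\varepsilon^2|A|\le N/m$, so $|A|\le N/M$ and $|A|\le a:=\lfloor N/M\rfloor$, with $a\ge1$. As $\varphi$ is nondecreasing,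
\[
\varphi(|A|)\le\varphi(a)\le\varepsilon\varphi(Ma)\le\varepsilon\varphi(N).
\]
We have $|b_i|\le1$ on $A$ and $|b_i|\le\varepsilon$ off $A$. Lemma~\ref{lem:supp}(b),(c), applied on $A$ and on its complement in $\{1,\dots,N\}$, and \eqref{eq:psi} give
\[
p\Bigl(\sum_{i\le N}\sigma_ib_id_i\Bigr)\le2\varphi(|A|)+2\varepsilon\varphi(N-|A|)\le4\varepsilon\varphi(N)\le8\varepsilon\psi_n .
\]
By \eqref{eq:w}, $\|\frac1m\sum_{l\le m}w_{j_l}\|_n\le4\varepsilon$ for all large $n$, hence $\|\frac1m\sum_{l\le m}w_{j_l}\|_V\le4\varepsilon$. The number $m$ does not depend on $j_1,\dots,j_m$, and $(w_j)$ is bounded, so Lemma~\ref{lem:criterion}(b) applies.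
\end{proof}

\begin{remark}
Lemma~\ref{lem:null} fails without \eqref{eq:G}. For $p=p_\infty$ we have $\psi_n=1$, and \eqref{eq:w} equals $\frac12\max_i|b_i|$. Since $r_j(0)=1$ for all $j$, every convex combination of the $w_j$ has $b_1=1$ and norm $\frac12$. So $0$ is not in the closed convex hull of $(w_j)$, and the Hahn-Banach theorem gives a functional whose real part is bounded below on $(w_j)$ by a positive number.
\end{remark}

\begin{proof}[Proof of Theorem~\ref{thm:B}]
Let $p$ be as in Proposition~\ref{prop:p}. If \eqref{eq:G} fails, take $Y=c_0$ and $K=B_{c_0}$, and use Proposition~\ref{prop:c0} and Example~\ref{ex:c0}. If \eqref{eq:G} holds, take $Y$ and $K$ from Section~\ref{sec:space}. The space $Y$ is finitely representable in $X$ and separable by Lemma~\ref{lem:sep}, the set $K\subset B_Y$ is nonempty, closed and convex, and $K_0$ is dense in $K$. By Lemmas \ref{lem:w} and~\ref{lem:null}, each $y\in K_0$ has a weakly null sequence $(w_j)$ with $y\pm w_j\in K$ and $\|w_j\|\ge\frac12$. Lemma~\ref{lem:criterion}(a) with $\delta=\frac12$ shows that every nonempty relatively weakly open subset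 of $K$ has diameter at least $1$. In both cases $K$ has no point of continuity, so $Y$ fails the CPCP.
\end{proof}

\begin{thebibliography}{1}

\bibitem{rnpcpcp}
\emph{RNP and CPCP in Lebesgue-Bochner function spaces}, doi:10.1215/ijm/1255987150,
\texttt{https://projecteuclid.org/\allowbreak journalArticle/\allowbreak Download?\allowbreak urlId=\allowbreak 10.1215\%2Fijm\%2F1255987150}.

\end{thebibliography}
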